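# Growth of solutions of the minimal surface equation with zero boundary values

## The exponent $\pi/\beta$, guessed from sectors

Let $D$ be an unbounded plane domain, not the whole plane, and let $u$ solve an elliptic equation in $D$ with $u=0$ on $\partial D$. If $u$ is not identically zero, how slowly can it grow?

For Laplace's equation on the sector $\{|\theta|<\beta/2\}$ with $0<\beta\le 2\pi$, separation of variables gives the positive solution
$$r^{\pi/\beta}\cos\frac{\pi\theta}{\beta},$$
which vanishes on the two sides. It grows like $r^{\pi/\beta}$: the wider the sector, the slower the growth. Now replace Laplace's equation by the minimal surface equation. Write $z=x+iy$, $\mathbb R^2\cong\mathbb C$, and consider $u\in C^2(D)\cap C(\overline D)$ with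
$$\operatorname{div}\frac{\nabla u}{\sqrt{1+|\nabla u|^2}}=0\ \text{ in } D,\qquad u=0\ \text{ on }\partial D. \tag{1}$$
Where the gradient is small, (1) is close to Laplace's equation. So the first guess is that the lower bound for the growth is the same, with exponent $\pi/\beta$, where $\beta$ measures how wide $D$ is at infinity. Here are the words made precise.

**Definition (order).** A solution is *non-trivial* if $u\not\equiv0$. No sign is assumed. The *order* of $u$ is
$$\alpha=\limsup_{|z|\to\infty,\ z\in D}\frac{\log|u(z)|}{\log|z|}\qquad(\log 0=-\infty).$$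
For example, $u=x$ on $\{x>0\}$ has order $1$.

**Definition (asymptotic angle).** For $D$ simply connected,
$$\beta=\limsup_{r\to\infty}\operatorname{meas}_\theta\big(D\cap\{|z|=r\}\big),$$
where $\operatorname{meas}_\theta\in(0,2\pi]$ is angular measure. For $D$ not simply connected the formula is the same, but $\operatorname{meas}_\theta$ is set to $+\infty$ if $D$ contains the whole circle $|z|=r$. For example, $\{x>1\}$ meets $|z|=r>1$ in an arc of angle $2\arccos(1/r)$, so $\beta=\pi$. For $\{|z|>1\}$ we get $\beta=\infty$.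

By a result of Nitsche, (1) has only trivial solutions if $D$ is contained in a sector of opening less than $\pi$. So we ask about $\beta\ge\pi$: **must the order of a non-trivial solution be at least $\pi/\beta$?** This is Problem 3 of "Growth of solutions to the minimal surface equation over domains in a half plane". Let us test the guess.

*Half plane.* On $\{x>0\}$ take $u=x$. Here $\beta=\pi$ and the order is $1=\pi/\beta$: equality.

*Catenoid.* On $\{|z|>1\}$ take $u=\operatorname{arccosh}|z|$. With $\rho=|z|$ we have $u'=1/\sqrt{\rho^2-1}$ and $\sqrt{1+u'^2}=\rho/\sqrt{\rho^2-1}$, so $\rho u'/\sqrt{1+u'^2}=1$ is constant. This is (1) for radial functions. Here $\beta=\infty$ and $u$ grows like $\log\rho$, so the order is $0=\pi/\infty$: equality again.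

*A solution that changes sign.* Let $D=\mathbb C\setminus\{iy:|y|\ge1\}$ and $u=x$. Then $u=0$ on $\partial D$, and $D$ is star-shaped about $0$, hence simply connected. We have $\beta=2\pi$, and the order $1$ is at least $\pi/\beta=\tfrac12$, with room to spare. The reason for the spare room is visible: each large circle meets $D$ in *two* arcs of angle $\pi$, and growth should be governed by the length of a single arc, not by the sum of the lengths.

The guess survives. It is in fact correct, and the last example suggests how to sharpen it.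

## Statements, with the longest arc in place of the total angle

Throughout, $D\subsetneq\mathbb C$ is an unbounded domain and $u\in C^2(D)\cap C(\overline D)$ is a non-trivial solution of (1), with no sign assumption and no regularity assumption on $\partial D$. Put
$$W=\sqrt{1+|\nabla u|^2},\quad D_r=D\cap\{|z|<r\},\quad C_r=D\cap\{|z|=r\},\quad M(r)=\sup_{C_r}|u|,$$
$$A(r)=\iint_{D_r}\frac{|\nabla u|^2}{W}\,dx\,dy,\qquad c_*=2\pi(1+\pi),$$
with $M(r)=0$ if $C_r=\emptyset$. Since $\log M(r)/\log r$ is the supremum of $\log|u|/\log r$ over $C_r$, we have $\alpha=\limsup_{r\to\infty}\log M(r)/\log r$. The *lower order* is the corresponding $\liminf$.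

**Definition (longest arc).** $\ell(r)$ is the supremum of the angular lengths of the component arcs of $C_r$ (zero if $C_r=\emptyset$), with $\ell(r)=+\infty$ if $\{|z|=r\}\subset D$. Put $\beta^*=\limsup_{r\to\infty}\ell(r)$.

If $\{|z|=r\}\not\subset D$, then $\ell(r)\le\operatorname{meas}_\theta(C_r)\le2\pi$. For $D=\mathbb C\setminus\{iy:|y|\ge1\}$ we have $\ell(r)=\pi$ for $r\ge1$, so $\beta^*=\pi$ while $\beta=2\pi$.

**Theorem 1.** If $D$ has asymptotic angle $\beta\in[\pi,\infty]$, then $\alpha\ge\pi/\beta$ (with $\pi/\infty=0$).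

**Theorem 2.**

(a) If $\beta^*<\infty$, then even the lower order satisfies
$$\liminf_{r\to\infty}\frac{\log M(r)}{\log r}\ \ge\ \frac{\pi}{\max(\pi,\beta^*)}=\min\Big(1,\frac{\pi}{\beta^*}\Big).$$
In particular, for $\pi\le\beta<\infty$ we have $M(r)\ge r^{\pi/\beta-o(1)}$ as $r\to\infty$, not merely on a sequence.

(b) If $\beta^*<\infty$ and $\alpha<1$, then for each $\kappa>0$, with $\vartheta(t)=\max(\ell(t),\kappa)$, there are $c,r_0>0$ with
$$M(2r)\ \ge\ c\,\exp\Big(\pi\int_{r_0}^r\frac{dt}{t\,\vartheta(t)}\Big)\qquad(r\ge r_0).$$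

(c) Theorem 1 is sharp: for every $\beta\in[\pi,2\pi]$ there are a simply connected $D$ with asymptotic angle $\beta$ and a positive solution of order exactly $\pi/\beta$. For $\beta=\infty$ the catenoid $u=\operatorname{arccosh}|z|$ on $\{|z|>1\}$ has order $0$.

Part (b) is the exact analogue of the classical Carleman–Tsuji estimate. In the example $u=x$ on $\mathbb C\setminus\{iy:|y|\ge1\}$, part (a) gives lower order at least $1$, which is the truth.

## Carleman's computation, and the inequality that fails when gradients are large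

Take the harmonic case first. Let $v$ be harmonic in the sector of opening $\beta$, zero on the sides, with enough regularity for Green's formula, and let $A_0(r)=\iint_{D_r}|\nabla v|^2$. Write $\Lambda=r\beta$ for the length of the arc $C_r$, and $v_s$ for the tangential derivative. Green's formula, then $|ab|\le\frac{\Lambda}{2\pi}a^2+\frac{\pi}{2\Lambda}b^2$, then Wirtinger's inequality $\int f^2\le(\Lambda/\pi)^2\int f'^2$ for functions vanishing at both ends of an interval of length $\Lambda$, give
$$A_0(r)=\int_{C_r}v\,v_r\,ds\le\frac{\Lambda}{2\pi}\int v_r^2+\frac{\pi}{2\Lambda}\int v^2\le\frac{\Lambda}{2\pi}\int_{C_r}(v_r^2+v_s^2)\,ds=\frac{r\beta}{2\pi}A_0'(r). \tag{2}$$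
So $A_0'/A_0\ge 2\pi/(\beta r)$ and $A_0(r)\ge c\,r^{2\pi/\beta}$. A cut-off argument bounds $A_0(r)$ by a constant times $\sup_{C_{2r}}|v|^2$, and the exponent $\pi/\beta$ comes out.

For (1) the natural energy is $A(r)=\iint_{D_r}|\nabla u|^2/W$. We shall see that Green's identity and the cut-off bound both survive. To repeat the middle of (2) with the weight $1/W$ we would want, on each arc of length $L$ with $f=u$,
$$\int_0^L\frac{f^2}{W}\,ds\ \le\ \Big(\frac L\pi\Big)^2\int_0^L\frac{f'^2}{W}\,ds. \tag{3}$$
*Inequality (3) can fail for steep functions.* Take $W=\sqrt{1+f'^2}$ and the plateau: $f$ rises linearly from $0$ to $H$ on $[0,\eta]$, equals $H$ on $[\eta,L-\eta]$, and descends linearly to $0$. On the plateau $W=1$, so the left side is at least $H^2(L-2\eta)$. On the right, $f'^2/W\le|f'|$, so $\int f'^2/W\le 2H$. If (3) held for all small $\eta$, then letting $\eta\to0$ would give $H\le 2L/\pi^2$. So (3) is false when $H>2L/\pi^2$ and $\eta$ is small. The cause is that a steep slope costs only $|f'|$ in the energy, instead of $f'^2$.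

Nor can we simply assume that gradients are small because $u$ is small compared to $r$: for the catenoid, $|\nabla u|=1/\sqrt{|z|^2-1}$ is unbounded near $\partial D$ even though $M(r)$ grows only like $\log r$. And our $\partial D$ is arbitrary.

What saves the day is a comparison of scales. Fix a threshold $\delta$ and split the arc into $E=\{|\nabla u|\le\delta\}$ and $B=\{|\nabla u|>\delta\}$.

On $E$, $W\le q:=\sqrt{1+\delta^2}$, so discarding the weight costs only the factor $q$. On $B$ the slope is at least $\delta$, and trivially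
$$\frac{|u||u_r|}{W}\le M\frac{|\nabla u|}{W}\le\frac M\delta\,\frac{|\nabla u|^2}{W}.$$
No Wirtinger inequality is needed there, and the bound is as good as Carleman's if $M/\delta\lesssim\Lambda/2\pi$. So we choose $\delta$ of size $M/\Lambda$. The loss is then $q=1+O(M^2/\Lambda^2)$. And here is the point: if the theorem failed, we would have $M(r)\le r^a$ with some $a<\pi/\beta\le1$, so $M^2/\Lambda^2=O(r^{2a-2})$, which is integrable against $dr/r$. The loss does not change the exponent. This is where $\beta\ge\pi$ enters.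

One difficulty remains. Wirtinger's inequality needs a function on the whole arc vanishing at both ends, and $u$ restricted to $E$ is no such function. A one-dimensional lemma will cut out the increments over $B$.

## Circles, the maximum principle and the energy identities

**Step 1: large circles leave $D$.** We need boundary points on each large circle, to have zeros at the ends of arcs. Suppose $\beta<\infty$. If $D$ is not simply connected, the convention on $\operatorname{meas}_\theta$ gives $\{|z|=r\}\not\subset D$ for all large $r$. If $D$ is simply connected, its complement in the Riemann sphere is connected and contains $\infty$ and some finite $z_0$. A circle $|z|=r>|z_0|$ inside $D$ would separate these two points, so again $\{|z|=r\}\not\subset D$ for large $r$. Consequently $\beta<\infty$ implies $\beta^*\le\beta$. If we only assume $\beta^*<\infty$, then $\{|z|=r\}\not\subset D$ for large $r$ by the definition of $\ell$.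

For such $r$, $C_r$ is a proper open subset of the circle, hence a countable disjoint union of open arcs. Their endpoints lie in $\overline D\setminus D=\partial D$, where $u=0$. (An arc may be the circle minus one point. Then both ends are that point, which does no harm.)

**Step 2: $M$ is nondecreasing.** This lets us control $u$ on $D_r$ by its values on $C_r$. Carrying out the differentiation in (1) shows that $u$ satisfies the linear equation $\sum a_{ij}u_{ij}=0$ with $a_{ij}=(1+|\nabla u|^2)\delta_{ij}-u_iu_j$, which is locally uniformly elliptic with continuous coefficients. So the maximum principle applies to $\pm u$. Let $D_r\ne\emptyset$. Since $D$ is connected and unbounded, $C_r\ne\emptyset$. The boundary of $D_r$ lies in $\partial D\cup C_r$, so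
$$\sup_{D_r}|u|\le M(r).$$
If $r<r'$, then $C_r\subset D_{r'}$ gives $M(r)\le M(r')$. Next, $M(r)$ is finite because $u$ is continuous on the compact set $\overline D\cap\{|z|\le r\}$, and it is positive for large $r$ because $u\not\equiv0$. If $M(r)>0$, it is attained on $C_r$: a maximizing sequence has a limit point in $\overline D\cap\{|z|=r\}$ where $|u|=M(r)>0$, so this point is not in $\partial D$.

**Step 3: a test function that avoids the boundary.** Since $\partial D$ is arbitrary, we cannot integrate by parts on $D_r$ directly. We truncate. For $\tau>0$ let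
$$u_\tau=\operatorname{sign}(u)\,(|u|-\tau)^+ .$$
For every $R$, the set $\{z\in\overline D:|u|\ge\tau,\ |z|\le R\}$ is compact and misses $\partial D$, so it is a compact subset of $D$. Hence for each compactly supported Lipschitz $\psi$ on $\mathbb C$, the function $\psi u_\tau$ is Lipschitz with compact support in $D$. The field $\nabla u/W$ is $C^1$ and divergence-free in $D$, so $\iint\nabla(\psi u_\tau)\cdot\nabla u/W=0$. As $\nabla u_\tau=\mathbf 1_{\{|u|>\tau\}}\nabla u$ a.e., this says
$$\iint\psi\,\mathbf 1_{\{|u|>\tau\}}\frac{|\nabla u|^2}{W}=-\iint u_\tau\frac{\nabla\psi\cdot\nabla u}{W}. \tag{4}$$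

**Step 4: Green's identity as an inequality.** We want the analogue of the first equality in (2). Let $\psi=1$ for $|z|\le r$, $\psi=1-(|z|-r)/h$ for $r\le|z|\le r+h$, and $\psi=0$ beyond. Then $\nabla\psi=-\frac1h\frac z{|z|}$ on the annulus, and the right side of (4) is
$$\frac1h\int_r^{r+h}\Big(\int_{C_\rho}\frac{u_\tau u_\rho}{W}\,ds\Big)d\rho ,$$
where $u_\rho$ is the radial derivative. The inner integral is bounded by $2\pi\rho M(\rho)$, because $|u_\rho|\le W$. It is therefore a locally bounded measurable function of $\rho$. Let $h\to0$. The left side of (4) converges by dominated convergence (the integrand lives on a compact subset of $D$), and the right side converges for a.e. $r$ by Lebesgue's differentiation theorem. So for a.e. $r$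
$$\iint_{D_r\cap\{|u|>\tau\}}\frac{|\nabla u|^2}{W}=\int_{C_r}\frac{u_\tau u_r}{W}\,ds\le\int_{C_r}\frac{|u||u_r|}{W}\,ds .$$
Take $\tau=1/n$, $n=1,2,\dots$; off a null set of $r$ this holds for all $n$. Let $n\to\infty$. By monotone convergence, and since $\nabla u=0$ a.e. on $\{u=0\}$,
$$A(r)\le\int_{C_r}\frac{|u||u_r|}{W}\,ds\le2\pi rM(r)<\infty\qquad\text{for a.e. }r. \tag{5}$$
As $A$ is monotone, it is finite for every $r$. In polar coordinates $A(r)=\int_0^r\big(\int_{C_\rho}|\nabla u|^2/W\,ds\big)d\rho$, so $A$ is locally absolutely continuous and $A'(r)=\int_{C_r}|\nabla u|^2/W\,ds$ for a.e. $r$.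

**Step 5: the energy is controlled by $M$.** We want the closing estimate of the harmonic argument. In (4) take $\psi=\varphi^2$, with $\varphi=1$ on $|z|\le r$, $\varphi=0$ for $|z|\ge2r$, and $\varphi$ linear in $|z|$ between. By Cauchy–Schwarz,
$$X:=\iint\varphi^2\mathbf 1_{\{|u|>\tau\}}\frac{|\nabla u|^2}W=-2\iint u_\tau\varphi\,\frac{\nabla\varphi\cdot\nabla u}{W}\le2X^{1/2}\Big(\iint u_\tau^2\frac{|\nabla\varphi|^2}{W}\Big)^{1/2}.$$
Since $X$ is finite, and since $W\ge1$, $|u_\tau|\le M(2r)$ on $D_{2r}$, and $|\nabla\varphi|=1/r$ on an annulus of area $3\pi r^2$,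
$$X\le4\iint u_\tau^2\frac{|\nabla\varphi|^2}{W}\le\frac{4M(2r)^2}{r^2}\cdot3\pi r^2 .$$
Letting $\tau\to0$,
$$A(r)\le12\pi\,M(2r)^2 . \tag{6}$$

**Step 6: $A(r)>0$ for all large $r$.** Otherwise $\nabla u\equiv0$, so $u$ is constant. Since $D\ne\mathbb C$, $\partial D\neq\emptyset$, so the constant is $0$, against non-triviality.

## A Wirtinger inequality that tolerates steep parts

**Lemma 3.** Let $f\in C[0,L]\cap C^1(0,L)$ with $f(0)=f(L)=0$ and $|f|\le M$. Let $(0,L)=E\sqcup B$ be a measurable partition with $f'$ bounded on $E$ and $V:=\int_B|f'|\,ds<\infty$. Then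
$$\int_0^Lf^2\,ds\le\Big(\frac L\pi\Big)^2\int_Ef'^2\,ds+2MVL. \tag{7}$$

*Proof.* The purpose is to build from $f$ a function $\hat f$ that moves only over $E$, up to a linear correction restoring the end values, and to see that $f-\hat f$ is at most $V$. Since $f'$ is bounded on $E$ and integrable on $B$, $f'\in L^1(0,L)$. Letting $\sigma\to0$ in $f(s)-f(\sigma)=\int_\sigma^sf'$ gives $f(s)=\int_0^sf'$. In particular $\int_Ef'+\int_Bf'=f(L)=0$. Put
$$m=\frac1L\int_Ef'=-\frac1L\int_Bf',\qquad \hat f(s)=\int_0^sf'\mathbf 1_E-ms,\qquad k=f-\hat f .$$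
Then $\hat f$ is Lipschitz and $\hat f(0)=\hat f(L)=0$. By Wirtinger's inequality, with $\hat f'=f'\mathbf 1_E-m$ a.e.,
$$\int\hat f^2\le\Big(\frac L\pi\Big)^2\int\hat f'^2=\Big(\frac L\pi\Big)^2\Big(\int_Ef'^2-2m\cdot mL+m^2L\Big)=\Big(\frac L\pi\Big)^2\Big(\int_Ef'^2-Lm^2\Big)\le\Big(\frac L\pi\Big)^2\int_Ef'^2 .$$
Next,
$$k(s)=\int_0^sf'\mathbf 1_B+ms=\int_0^sf'\mathbf 1_B-\frac sL\int_0^Lf'\mathbf 1_B=\Big(1-\frac sL\Big)\int_0^sf'\mathbf 1_B-\frac sL\int_s^Lf'\mathbf 1_B ,$$
so $|k|\le\int_0^s|f'|\mathbf 1_B+\int_s^L|f'|\mathbf 1_B=V$. Finally $f^2-\hat f^2=f^2-(f-k)^2=2fk-k^2\le2|f||k|\le2MV$. Integrate over $[0,L]$. $\square$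

The plateau function shows how this works. (Its corners are harmless, as the proof uses only $f(s)=\int_0^sf'$.) Take $B$ to be the two ramps. Then $f'=0$ on $E$, $V=2H$, and (7) reads $\int f^2\le4H^2L$, which is consistent with $\int f^2\le H^2L$. The steep part is paid for by the term with $V$.

## The differential inequality with error $c_*^2M^2$

**Proposition 4.** For a.e. $r$ such that $A(r)>0$ and $\{|z|=r\}\not\subset D$, and for every $\vartheta>0$ with $\vartheta\ge\ell(r)$,
$$A(r)\le\frac1{2\pi}\sqrt{r^2\vartheta^2+c_*^2M(r)^2}\;A'(r). \tag{8}$$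

*Proof.* Take $r$ for which (5) holds and $A'(r)=\int_{C_r}|\nabla u|^2/W\,ds<\infty$. These conditions exclude only a null set, which does not depend on $\vartheta$. Write $M=M(r)$; by (5), $A(r)>0$ forces $M>0$. Let
$$\Lambda=r\vartheta,\qquad\delta=\frac{c_*M}{\Lambda},\qquad q=\sqrt{1+\delta^2}.$$
Consider one component arc of $C_r$, of length $L\le\Lambda$, parametrized by arclength. On it let $f=u$, let $f'$ be the tangential derivative, $g=u_r$ and $p=|\nabla u|$, so $p^2=f'^2+g^2$. By Step 1 and the continuity of $u$ on $\overline D$, $f$ is continuous on $[0,L]$ with zero end values. Let $E=\{p\le\delta\}$ and $B=\{p>\delta\}$.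

**Step 1: the steep part.** We bound the integrand and the variation $V$ over $B$ by the energy. On $B$,
$$\frac{|f||g|}W\le\frac{Mp}{W}\le\frac M\delta\,\frac{p^2}W .$$
Also $p/W=p/\sqrt{1+p^2}$ increases with $p$, so $p/W\ge\delta/q$ on $B$, that is, $p\le\frac q\delta\frac{p^2}W$. Hence
$$V=\int_B|f'|\le\int_Bp\le\frac q\delta\int_B\frac{p^2}W<\infty .$$

**Step 2: the flat part.** Here we imitate Carleman, with Lemma 3 in place of Wirtinger's inequality. Since $|f'|\le\delta$ on $E$ and $V<\infty$, the lemma applies. On $E$, $W\ge1$ gives $|f||g|/W\le|f||g|\le\frac\Lambda{2\pi}g^2+\frac\pi{2\Lambda}f^2$, and $W\le q$ gives $p^2\le q\,p^2/W$. Using $\int_Ef^2\le\int_0^Lf^2$, (7) and $L\le\Lambda$,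
$$\int_E\frac{|f||g|}W\le\frac\Lambda{2\pi}\int_Eg^2+\frac\pi{2\Lambda}\Big[\frac{L^2}{\pi^2}\int_Ef'^2+2MVL\Big]\le\frac\Lambda{2\pi}\int_Ep^2+\pi MV\le\frac{q\Lambda}{2\pi}\int_E\frac{p^2}W+\frac{\pi qM}\delta\int_B\frac{p^2}W .$$

**Step 3: the choice of $\delta$.** Adding the two parts,
$$\int\frac{|f||g|}W\le\frac{q\Lambda}{2\pi}\int_E\frac{p^2}W+\frac{(1+\pi q)M}\delta\int_B\frac{p^2}W .$$
Since $M/\delta=\Lambda/c_*$ and $q\ge1$,
$$\frac{(1+\pi q)M}\delta=\frac{(1+\pi q)\Lambda}{2\pi(1+\pi)}\le\frac{q(1+\pi)\Lambda}{2\pi(1+\pi)}=\frac{q\Lambda}{2\pi}.$$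
So the integral of $|u||u_r|/W$ over the arc is at most $\frac{q\Lambda}{2\pi}$ times the integral of $|\nabla u|^2/W$ over the arc. The constant is the same for all arcs. Sum over the arcs and use (5): $A(r)\le\frac{q\Lambda}{2\pi}A'(r)$. Finally $q\Lambda=\sqrt{\Lambda^2+\delta^2\Lambda^2}=\sqrt{r^2\vartheta^2+c_*^2M^2}$. $\square$

## Sublinear growth makes the error integrable: proof of Theorem 1

**Case $\beta=\infty$.** If $\alpha<0$, choose $a$ with $\alpha<a<0$. Then $M(r)\le r^a$ for large $r$, so $M(r)\to0$. But $M$ is nondecreasing and positive for large $r$, a contradiction. So $\alpha\ge0=\pi/\beta$.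

**Case $\pi\le\beta<\infty$.** We argue by contradiction, because the contradiction hypothesis is what makes $M(r)$ small compared to $r$. Suppose $\alpha<\pi/\beta\le1$. Choose $a>0$ and $b>\beta$ with $\alpha<a<\pi/b$; in particular $a<1$. Since $\beta^*\le\beta<b$, there is $r_0$ such that for all $r\ge r_0$
$$A(r)>0,\qquad\{|z|=r\}\not\subset D,\qquad\ell(r)\le b,\qquad M(r)\le r^a .$$
Apply (8) with $\vartheta=b$, and $(1+x)^{-1/2}\ge1-\frac x2$ for $x\ge0$. For a.e. $r\ge r_0$,
$$\frac{A'(r)}{A(r)}\ge\frac{2\pi}{br}\Big(1+\frac{c_*^2}{b^2}r^{2a-2}\Big)^{-1/2}\ge\frac{2\pi}{br}\Big(1-\frac{c_*^2}{2b^2}r^{2a-2}\Big). \tag{9}$$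
On $[r_0,\infty)$, $A$ is locally absolutely continuous and at least $A(r_0)>0$, so $\log A$ is locally absolutely continuous and may be recovered from its derivative. Because $a<1$, $\int_{r_0}^\infty r^{2a-3}dr<\infty$. Integrating (9), $A(r)\ge c\,r^{2\pi/b}$ for $r\ge r_0$, with some $c>0$. By (6), for all large $r$,
$$12\pi(2r)^{2a}\ge12\pi M(2r)^2\ge A(r)\ge c\,r^{2\pi/b}.$$
Hence $a\ge\pi/b$, a contradiction. $\blacksquare$

## Variable arc length: Theorem 2(b)

**Step 1: $\vartheta$ is measurable.** If $\ell(r)>\lambda$, then either $\{|z|=r\}\subset D$, or some component arc of $C_r$ has angular length greater than $\lambda$ and contains a closed subarc of length greater than $\lambda$. In both cases a compact set lies in the open set $D$, so the same circle or arc at every radius $\rho$ near $r$ lies in $D$, and $\ell(\rho)>\lambda$. So $\ell$ is lower semicontinuous, and $\vartheta=\max(\ell,\kappa)$ is measurable.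

**Step 2: integrate (8) with $\vartheta=\vartheta(r)$.** As $\alpha<1$, $M(r)\le r^a$ for large $r$ with some $0<a<1$. Choose $r_0$ so that for $r\ge r_0$ this holds, $A(r)>0$ and $\{|z|=r\}\not\subset D$. By (8), for a.e. $r\ge r_0$, using $\vartheta\ge\kappa$ in the error term,
$$\frac{A'}{A}\ge\frac{2\pi}{r\vartheta}\Big(1+\frac{c_*^2M^2}{r^2\vartheta^2}\Big)^{-1/2}\ge\frac{2\pi}{r\vartheta}-\frac{\pi c_*^2M^2}{r^3\vartheta^3}\ge\frac{2\pi}{r\vartheta}-\frac{\pi c_*^2}{\kappa^3}r^{2a-3}.$$
The last term is integrable at infinity, so $A(r)\ge c'\exp\big(2\pi\int_{r_0}^r\frac{dt}{t\vartheta(t)}\big)$ with $c'>0$. By (6), $M(2r)\ge\sqrt{A(r)/12\pi}$, and (b) follows. $\square$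

## Growth at every scale: Theorem 2(a)

Now we want a bound for all large $r$, and we may not assume $M(r)\le r^a$. Fix $\varepsilon>0$. At radii where $M(r)\le\varepsilon r$, (8) works with a small loss. At radii where $M(r)>\varepsilon r$ the function is already large, and we must convert this into energy so that the differential inequality can restart from there.

**Step 1: linear size forces quadratic energy.** *Claim. If $M(r)\ge\varepsilon r$ and $\{|z|=\rho\}\not\subset D$ for $\rho\in[r,2r]$, then $A(2r)\ge c_\varepsilon r^2$ with $c_\varepsilon=4\pi G(\varepsilon/2\pi)>0$, where $G(t)=\sqrt{1+t^2}-1$.*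

The function $G$ is convex and increasing on $[0,\infty)$ with $G(0)=0$, so $G(t)/t$ is nondecreasing. Also
$$\frac{t^2}{\sqrt{1+t^2}}-G(t)=1-\frac1{\sqrt{1+t^2}}\ge0 .$$
Let $\rho\in(r,2r)$ and let $I$ be a component arc of $C_\rho$ on which $|u|$ takes the value $M(\rho)\ge M(r)\ge\varepsilon r$. Let $L\le2\pi\rho\le4\pi r$ be its length. Since $u=0$ at both ends of $I$, $|u|$ climbs to $M(\rho)$ and comes back, so $\int_I|\nabla u|\,ds\ge2\varepsilon r$. For a.e. $\rho$ the derivative $A'(\rho)=\int_{C_\rho}|\nabla u|^2/W\,ds$ is finite. Then $\int_IG(|\nabla u|)\,ds$ is finite too, and so is $\int_I|\nabla u|\,ds$ because $t\le G(t)+1$. By Jensen's inequality and the monotonicity of $G$, then of $G(t)/t$ (with $2\varepsilon r/L\ge\varepsilon/2\pi$),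
$$A'(\rho)\ge\int_IG(|\nabla u|)\,ds\ge L\,G\Big(\frac{2\varepsilon r}L\Big)=2\varepsilon r\cdot\frac{G(2\varepsilon r/L)}{2\varepsilon r/L}\ge2\varepsilon r\cdot\frac{G(\varepsilon/2\pi)}{\varepsilon/2\pi}=4\pi r\,G\Big(\frac\varepsilon{2\pi}\Big).$$
Integrating over $\rho\in(r,2r)$ proves the claim.

**Step 2: the differential inequality where $M$ is small.** Fix $b>\max(\pi,\beta^*)$ and put
$$b'=\sqrt{b^2+c_*^2\varepsilon^2},\qquad\kappa=\frac{2\pi}{b'}<2 .$$
Choose $r_0$ with $A(r_0)>0$, and with $\{|z|=r\}\not\subset D$ and $\ell(r)\le b$ for $r\ge r_0$. If $M(r)\le\varepsilon r$, then the square root in (8) with $\vartheta=b$ is at most $rb'$. So for a.e. $r\ge r_0$,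
$$M(r)\le\varepsilon r\ \Longrightarrow\ \frac{A'(r)}{A(r)}\ge\frac\kappa r . \tag{10}$$

**Step 3: restart after the last large radius.** Let $R>2r_0$ and $S=\{r\in[r_0,R]:M(r)>\varepsilon r\}$. In each case below $c>0$ denotes a constant independent of $R$.

*Let $S=\emptyset$.* By (10) on $[r_0,R/2]$, $A(R/2)\ge A(r_0)(R/2r_0)^\kappa$. By (6), $M(R)\ge\sqrt{A(R/2)/12\pi}\ge c\,R^{\kappa/2}$.

*Let $S\ne\emptyset$.* Choose $r_1\in S$ with $\sup S\le2r_1$; this is possible since $\sup S\ge r_0>0$.

If $R\le4r_1$, then $M(R)\ge M(r_1)\ge\varepsilon r_1\ge\varepsilon R/4$. As $\kappa/2<1$ and $R>2r_0$, this is at least $\frac\varepsilon4(2r_0)^{1-\kappa/2}R^{\kappa/2}$.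

If $R>4r_1$, then every $r\in(2r_1,R/2]$ exceeds $\sup S$, so $M(r)\le\varepsilon r$ and (10) applies there. With the claim at $r=r_1$, and with $r_1\ge r_0$ and $\kappa<2$,
$$A(R/2)\ge A(2r_1)\Big(\frac R{4r_1}\Big)^\kappa\ge c_\varepsilon4^{-\kappa}r_1^{2-\kappa}R^\kappa\ge c_\varepsilon4^{-\kappa}r_0^{2-\kappa}R^\kappa ,$$
and (6) gives $M(R)\ge c\,R^{\kappa/2}$.

**Step 4: let the parameters go.** In all cases $M(R)\ge c\,R^{\kappa/2}=c\,R^{\pi/b'}$ for all $R>2r_0$, so the lower order is at least $\pi/b'$. Let $\varepsilon\to0$ and $b\downarrow\max(\pi,\beta^*)$. This is the bound in (a). If $\pi\le\beta<\infty$, then $\beta^*\le\beta$ by Step 1 of the section on circles, so $\max(\pi,\beta^*)\le\beta$, and the "in particular" follows. $\square$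

## Surfaces of order exactly $\pi/\beta$: Theorem 2(c)

For $\beta=\pi$ take $u=x$ on $\{x>0\}$, and for $\beta=\infty$ the catenoid; both were checked at the start. Let $\beta=p\pi$ with $1<p\le2$. The harmonic model in the sector of opening $p\pi$ is $\operatorname{Re}z^{1/p}$, that is, height $\operatorname{Re}w$ over the point $z=w^p$. We keep the height, up to a constant, and correct $w^p$ by an antiholomorphic term to make the surface conformally parametrized. For $\operatorname{Re}w>\frac12$ (principal branches) let
$$h(w)=w^p,\qquad g'(w)=-\frac{w^{1-p}}{4p},\qquad z(w)=h(w)+\overline{g(w)},\qquad U(w)=\operatorname{Re}w-1,$$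
with $g=-\frac{w^{2-p}}{4p(2-p)}$ for $p<2$ and $g=-\frac18\log w$ for $p=2$. We shall let $D=z(\{\operatorname{Re}w>1\})$; the cut keeps us away from $w=0$, where $g'$ is singular.

As a check of the recipe, $p=1$ would give $z=w-\frac14\overline w$, so $x=\frac34\operatorname{Re}w$ and $u=\frac43x-1$ on $\{x>\frac34\}$, a plane over a half plane. For $p=2$ the boundary curve, the image of $w=1+it$, is
$$x=1-t^2-\tfrac1{16}\log(1+t^2),\qquad y=2t+\tfrac18\arctan t,$$
close to a parabola.

**Step 1: $z(\cdot)$ is injective on $\{\operatorname{Re}w>\frac12\}$.** This makes the surface a graph. Let $w=|w|e^{i\varphi}$ with $|\varphi|<\pi/2$. Since $\log\cos$ is concave on $(-\frac\pi2,\frac\pi2)$ and vanishes at $0$, and $0\le p-1\le1$, we have $\cos((p-1)\varphi)\ge(\cos\varphi)^{p-1}$. So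
$$\operatorname{Re}h'=p|w|^{p-1}\cos((p-1)\varphi)\ge p(\operatorname{Re}w)^{p-1}\ge p\,2^{1-p}.$$
Since $|w|>\frac12$, $|g'|=\frac{|w|^{1-p}}{4p}\le\frac{2^{p-1}}{4p}<p\,2^{1-p}$, the last step because $4p^2>4\ge4^{p-1}$. The half plane is convex. For $w_1\ne w_2$ in it, write $h(w_1)-h(w_2)=(w_1-w_2)\int_0^1h'(w_2+t(w_1-w_2))\,dt$. The integral has real part at least $p2^{1-p}$. Hence
$$|h(w_1)-h(w_2)|\ge p\,2^{1-p}|w_1-w_2|>|g(w_1)-g(w_2)| ,$$
so $z(w_1)\ne z(w_2)$. The Jacobian $|h'|^2-|g'|^2$ is positive, so $z(\cdot)$ is a diffeomorphism of $\{\operatorname{Re}w>\frac12\}$ onto an open set.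

**Step 2: the surface is minimal.** The coordinates $x,y,U$ are harmonic in $w$. With $\partial_wz=h'$, $\partial_w\bar z=g'$ and $U_w=\frac12$,
$$x_w^2+y_w^2+U_w^2=z_w\,\bar z_w+U_w^2=h'g'+\tfrac14=-\tfrac14+\tfrac14=0 . \tag{11}$$
So $w\mapsto(z(w),U(w))$ is conformal and harmonic, and it is an immersion by Step 1. By the textbook fact on conformal harmonic immersions it is a minimal surface. It is a graph over $D=z(\{\operatorname{Re}w>1\})$, and $D$, being homeomorphic to a half plane, is simply connected. Thus $u:=U\circ z^{-1}>0$ solves the minimal surface equation in $D$.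

**Step 3: boundary values.** Since $2-p<p$ (and since $\log w=o(|w|^2)$ when $p=2$), $g=o(|w|^p)$, so
$$z(w)=w^p(1+o(1))\qquad\text{as }|w|\to\infty,\ \operatorname{Re}w\ge1. \tag{12}$$
Hence $z$ is proper on $\{\operatorname{Re}w\ge1\}$, the image of this closed half plane is closed, and $\overline D=z(\{\operatorname{Re}w\ge1\})$. By injectivity $z(\{\operatorname{Re}w=1\})$ is disjoint from the open set $D$, so $\partial D=z(\{\operatorname{Re}w=1\})$. As $z^{-1}$ is continuous on the open set of Step 1, $u$ extends continuously to $\overline D$ with $u=0$ on $\partial D$. In particular $D\ne\mathbb C$, and $D$ is unbounded by (12).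

**Step 4: the asymptotic angle is $p\pi$.** If $z=z(w)\in D$ and $|z|$ is large, then $|w|$ is large, because $z(\cdot)$ is bounded on bounded parts of $\{\operatorname{Re}w\ge1\}$. By (12), $z$ has an argument in $\big(-\frac{p\pi}2-o(1),\frac{p\pi}2+o(1)\big)$, so $\limsup\operatorname{meas}_\theta\le p\pi$. Conversely, fix a small $\varepsilon>0$. The boundary points $z(1+it)$ of large modulus have, by (12), an argument $\pm\frac{p\pi}2+o(1)$. Since $p\le2$, for $R_\varepsilon$ large the connected set
$$\Big\{|\arg z|<\frac{p\pi}2-\varepsilon,\ |z|>R_\varepsilon\Big\}$$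
does not meet $\partial D$. It contains $z(t)\in D$ for large real $t$, because $z(t)=t^p+g(t)$ is real and positive there. So it lies in $D$, and $\operatorname{meas}_\theta(C_r)\ge p\pi-2\varepsilon$ for $r>R_\varepsilon$. As $\varepsilon$ is arbitrary, the asymptotic angle is $p\pi=\beta$.

**Step 5: the order is $1/p$.** By (12), $u(z(w))=\operatorname{Re}w-1\le|w|=|z|^{1/p}(1+o(1))$, so the order is at most $1/p$. For real $t\to\infty$, $u(z(t))=t-1\sim|z(t)|^{1/p}$, so it is at least $1/p$. The order is exactly $1/p=\pi/\beta$. $\blacksquare$
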